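# Pair-disjoint induced copies: superpolynomially few for the diamond, polynomially many for the paw

## 1. A pair of vertices that is wrong in either state

Throughout, the *diamond* is $K_4^-$, that is, $K_4$ minus an edge. Call its vertices $u,v,w,z$, where $wz$ is the missing edge and $uv$ is the edge shared by the two triangles. If we delete $uv$ as well, what remains is a four-cycle $u\,w\,v\,z$ in which $u$ and $v$ are opposite.

For $t\ge 1$ let $S_t$ be the graph with vertices $\xi,\eta$ and, for each $j=1,\dots,t$, four more vertices $u_j,v_j,w_j,z_j$. Both $\xi$ and $\eta$ are joined to all of the $u_j,v_j,w_j,z_j$; in addition $u_jv_j$ is an edge for every $j$. There are no other edges, so $\xi\eta$ is a non-edge.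

For each $j$ the set $\{\xi,\eta,u_j,v_j\}$ induces a diamond in which $\xi,\eta$ play $w,z$. The set $\{\xi,\eta,w_j,z_j\}$ induces a four-cycle, that is, a diamond without its edge $uv$, in which $\xi,\eta$ play $u,v$. So $S_t$ contains $t$ diamonds that need $\xi\eta$ to be a non-edge, and $t$ dormant diamonds that are waiting for $\xi\eta$ to become an edge. The pair $\xi\eta$ is a switch, and it is wrong in both positions.

Two things can be checked by hand.

First, every induced diamond of $S_t$ contains both $\xi$ and $\eta$. The triangles of $S_t$ are exactly $\xi u_jv_j$ and $\eta u_jv_j$. A diamond consists of two triangles sharing an edge, and two triangles of $S_t$ share an edge only if they are $\xi u_jv_j$ and $\eta u_jv_j$ for the same $j$. So there are exactly $t$ induced diamonds, and any two of them share the pair $\{\xi,\eta\}$.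

Second, at least $t$ pairs must be changed to make $S_t$ free of induced diamonds. Let $G'$ be a graph on the same vertices with no induced diamond. If $\xi\eta$ is a non-edge of $G'$, then for each $j$ some pair inside $\{\xi,\eta,u_j,v_j\}$ other than $\xi\eta$ has been changed. If $\xi\eta$ is an edge of $G'$, then for each $j$ some pair inside $\{\xi,\eta,w_j,z_j\}$ other than $\xi\eta$ has been changed. In either case these pairs are distinct for distinct $j$. (Exactly $t$ changes suffice: delete all the edges $u_jv_j$, and no triangle is left.)

So the diamonds are expensive to destroy, but we can never select two of them that share at most one vertex. These notes are about how far apart these two quantities can be.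

## 2. Distance to induced $H$-freeness versus pair-disjoint copies

Fix a graph $H$ on $h\ge2$ vertices, and let $G$ be a graph on $n$ vertices.

**Definition.** $G$ is *$\varepsilon$-far from being induced $H$-free* if one must add and/or delete at least $\varepsilon n^2$ edges of $G$ to obtain a graph with no induced copy of $H$. Two induced copies of $H$ in $G$ are *pair-disjoint* if they share at most one vertex.

In $S_t$, no two diamonds are pair-disjoint. In two triangles sharing one vertex, the two copies of $K_3$ are pair-disjoint.

If $G$ contains $\varepsilon n^2$ pair-disjoint induced copies of $H$, then $G$ is $\varepsilon$-far: each copy must have one of its own pairs changed, and no pair lies in two of the copies. The converse fails. For example, there are graphs that are $\varepsilon$-far from being induced $C_4$-free yet contain only $O(\varepsilon^2n^2)$ pair-disjoint induced copies of $C_4$. What one can say is that the induced removal lemma gives at least $c(\varepsilon,H)n^2$ pair-disjoint induced copies in every $\varepsilon$-far graph, with $c(\varepsilon,H)>0$; but in the known bound $1/c(\varepsilon,H)$ grows as a tower-type function of $1/\varepsilon$. Problem 3.7 of "Local-Vs-Global Combinatorics" asks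 for a polynomial bound. Precisely, it concerns the following statement.

> **Statement (P) for $H$.** There are constants $c_H,C_H>0$, depending only on $H$, such that for every $\varepsilon\in(0,1)$ every $n$-vertex graph $G$ that is $\varepsilon$-far from being induced $H$-free contains at least $c_H\varepsilon^{C_H}n^2$ pairwise pair-disjoint induced copies of $H$.

Is (P) true for every $H$? We shall see that it is **false** already for the diamond.

Complementation respects everything here. Induced copies of $H$ in $G$ are induced copies of $\overline H$ in $\overline G$ on the same vertex sets, and the number of changed pairs is the same. So (P) holds for $H$ if and only if it holds for $\overline H$.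

The natural attempt to prove (P) is to take a maximal family of pair-disjoint copies and edit only the pairs that it covers. For cliques this works at once.

**Proposition 1.** If $G$ is $\varepsilon$-far from $K_h$-free, it contains at least $\varepsilon n^2/\binom h2$ pair-disjoint copies of $K_h$. The same holds for $\overline{K_h}$.

**Proof.** Take a maximal family of pair-disjoint copies, with $m$ members, and delete all their edges; these are at most $m\binom h2$ edges. A $K_h$ in the remaining graph would be a $K_h$ of $G$, since deletion creates no new $K_h$. It would share at most one vertex with each member of the family, because two common vertices would span a deleted edge. This contradicts maximality. So the remaining graph is $K_h$-free, and $m\binom h2\ge\varepsilon n^2$. Complement for $\overline{K_h}$. $\square$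

For non-complete $H$ the argument stops at the words "deletion creates no new $K_h$": editing a pair may create induced copies of $H$ that were not there before. In $S_t$ this is fatal. A maximal family of diamonds has one member, it covers six pairs, and after any editing of six pairs the graph is still at distance at least $t-6$ from being diamond-free.

Does $S_t$ itself refute (P)? No. It has $n=4t+2$ vertices, so $4t\le n\le 6t$, and the distance is $t=\varepsilon n^2$ with $\varepsilon=t/n^2\le 1/(16t)$. The single diamond in the family satisfies $1=n^{-2}n^2\ge\frac1{36t^2}n^2\ge\varepsilon^2n^2$. So a single switch is consistent with a quadratic bound; it wastes too many vertices.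

## 3. Packing many switches into few vertices

Suppose we could place $M$ switches $\xi_p\eta_p$ on a vertex set of size $O(M)$. Attach to each switch $m$ diamonds and $m$ dormant diamonds in such a way that any two of these blocks share no pair, except that blocks of the same switch share the pair $\xi_p\eta_p$. Suppose also that every induced diamond contains some pair $\xi_p\eta_p$. Then the distance is at least $Mm$, while a pair-disjoint family has at most $M$ members. With $n$ of order $M$ this means $\varepsilon\approx m/M$, while the family has size about $\frac1M n^2$, up to constants. If $m=M^{1-\kappa}$ with a fixed $\kappa>0$, then $1/M\approx\varepsilon^{1/\kappa}$, which is still polynomial. To beat every polynomial we need $m=M^{1-o(1)}$, an almost complete packing.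

Arithmetic progressions give such a packing. For the diamonds, take vertices $\xi_p,\eta_p$ for $p\in[M]=\{1,\dots,M\}$, and vertices $(0,u,q)$, $(0,v,q)$ for $q\in[3M]$. For $p\in[M]$ and $x$ in some set $X\subseteq[M]$ put a diamond on
$$\xi_p,\quad \eta_p,\quad (0,u,p+x),\quad(0,v,p+2x),$$
with $\xi_p\eta_p$ as the non-edge. Say that $\xi_p$ and $\eta_p$ have position $p$, and that $(0,u,q)$ and $(0,v,q)$ have position $q$. The positions of any two of these four vertices, other than the pair $\xi_p,\eta_p$, determine $x$ by their difference, and then $p$. So no other pair lies in two of the diamonds, and there are $M|X|$ diamonds. The four-cycles are placed in the same way on new vertices.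

Why not take $X=[M]$? Because the edges of different diamonds combine into diamonds that we did not plan. Let $M\ge4$ and $X=[M]$, and consider $\xi_2,\ \xi_4,\ (0,u,5),\ (0,v,8)$. The vertex $\xi_2$ and the edge between $(0,u,5)$ and $(0,v,8)$ come from the diamond with $p=2$, $x=3$. But $\xi_4$ is joined to $(0,u,5)$ by the diamond with $p=4$, $x=1$, and to $(0,v,8)$ by the diamond with $p=4$, $x=2$. So these four vertices induce a diamond that contains no pair $\xi_p\eta_p$, and the bound by the number of switches no longer applies. What went wrong is a triangle whose three edges come from three different blocks: the triangle $\xi_4,(0,u,5),(0,v,8)$ has $x$-values $1$, $3$ and $2$. In general such a triangle with $x$-values $x$ on the edge from $\xi$ to $u$, $y$ on the edge from $u$ to $v$, and $t$ on the edge from $\xi$ to $v$ forces $x+y=2t$. So we need a large set $X$ in which this equation has only the trivial solutions. For general $H$ the same bookkeeping leads to $ax+by=(a+b)t$.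

**Lemma 2.** For every $K\ge2$ there is $C=C(K)$ such that for every $M\ge2$ there is $X\subseteq[M]$ with $|X|\ge Me^{-C\sqrt{\log M}}$ and with the following property: if $a,b$ are positive integers with $a+b\le K$ and $ax+by=(a+b)t$ with $x,y,t\in X$, then $x=y=t$.

(Here and below $\log$ is the natural logarithm.) For $K=2$ the property says that $X$ has no non-trivial three-term progression. The set $\{1,2,4,5\}$ has the property for $K=2$, since the only pairs of distinct elements of equal parity are $\{1,5\}$ and $\{2,4\}$, both with average $3$. It does not have it for $K=3$, since $4+2\cdot1=3\cdot2$.

**Proof.** The idea is to write integers in base $Kd$ with digits below $d$, so that the equation holds digit by digit, and then to keep only digit vectors on one sphere, which contains no three distinct points on a line.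

Let $r=\lceil\sqrt{\log M}\,\rceil$ and $d=\lfloor M^{1/r}/K\rfloor$. As $M\to\infty$ we have $M^{1/r}\to\infty$, so there is $M_0=M_0(K)$ such that $M\ge M_0$ implies $r\ge2$, $d\ge2$ and $d\ge M^{1/r}/(2K)$.

Let $M\ge M_0$. Consider the $d^r$ integers $\sum_{i=0}^{r-1}x_i(Kd)^i$ with $0\le x_i<d$. They are distinct, as base-$Kd$ expansions, and lie in $[0,(Kd)^r)\subseteq[0,M)$ because $Kd\le M^{1/r}$. The quantity $\sum x_i^2$ takes at most $r(d-1)^2+1\le rd^2$ values. So some value is attained on a set $X_0$ of at least $d^r/(rd^2)=d^{r-2}/r$ of these integers.

Let $ax+by=(a+b)t$ with $x,y,t\in X_0$ and $a+b\le K$. The numbers $ax_i+by_i$ and $(a+b)t_i$ are at most $K(d-1)<Kd$, so neither side has carries in base $Kd$. Hence $a\vec x+b\vec y=(a+b)\vec t$ for the digit vectors. Put $\lambda=a/(a+b)\in(0,1)$, so $\vec t=\lambda\vec x+(1-\lambda)\vec y$, and recall the identity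
$$\|\lambda\vec x+(1-\lambda)\vec y\|^2=\lambda\|\vec x\|^2+(1-\lambda)\|\vec y\|^2-\lambda(1-\lambda)\|\vec x-\vec y\|^2 .$$
As the three norms are equal, $\vec x=\vec y$, and then $\vec t=\vec x$.

Let $X=X_0+1\subseteq[M]$. Adding $1$ to $x,y,t$ adds $a+b$ to both sides of the equation, so $X$ has the required property. As for its size,
$$|X|\ge\frac1r\Big(\frac{M^{1/r}}{2K}\Big)^{r-2}\ge M\cdot\frac{e^{-2(\log M)/r}\,e^{-r\log(2K)}}{r}.$$
Here $(\log M)/r\le\sqrt{\log M}$. Since $r\ge2$ we have $\log M>1$, so $r\le\sqrt{\log M}+1\le2\sqrt{\log M}$. Finally $1/r\ge e^{-r}$. So $|X|\ge Me^{-C\sqrt{\log M}}$ with $C=4+2\log(2K)$.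

For $2\le M<M_0$ take $X=\{1\}$. The required inequality $1\ge Me^{-C\sqrt{\log M}}$ says $C\ge\sqrt{\log M}$, so it is enough to enlarge $C$ to at least $\sqrt{\log M_0}$. $\square$

## 4. Triangle-classes and the negative theorem

With such an $X$, all edges of a triangle will come from the same block. What this says about a copy of $H$ depends on which edges of $H$ are connected to one another through triangles.

**Definition.** Two edges of $H$ are *related* if they lie in a common triangle of $H$. The classes of the equivalence relation on $E(H)$ generated by this are the *triangle-classes* of $H$. For a triangle-class $T$, let $V(T)$ be the set of vertices it covers.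

The diamond has one triangle-class, of five edges, because its two triangles share an edge. The paw (a triangle with a pendant edge) has two: the triangle and the pendant edge. Two triangles sharing one vertex form a graph with two triangle-classes. In $C_4$ each edge is its own class.

The condition we need is the following.

> $(\star)$ $H$ has a triangle-class $T$ such that $V(T)$ is not a clique of $H$, and for every other triangle-class $T'\ne T$ there is no injection $V(T)\to V(T')$ mapping every edge of $T$ to an edge of $T'$.

The second requirement holds, for example, if $|T|>|T'|$ for every other class $T'$, since an injection on vertices maps distinct edges to distinct pairs. So the diamond with a pendant edge attached satisfies $(\star)$, with classes of sizes $5$ and $1$. Two vertex-disjoint diamonds form a graph that does not satisfy $(\star)$: each of its two classes maps onto the other.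

**Theorem 3.** Let $H$ satisfy $(\star)$. There are $c,\varepsilon_0>0$ depending only on $H$ such that for every $\varepsilon\in(0,\varepsilon_0)$ and every $n\ge n_0(\varepsilon)$ there is an $n$-vertex graph $G$ that is $\varepsilon$-far from induced $H$-free but has no more than
$$2\,\varepsilon^{\,c\log(1/\varepsilon)}\,n^2$$
pairwise pair-disjoint induced copies of $H$.

Put $L=\log(1/\varepsilon)$. For any constants $c_H,C_H>0$ we have $2e^{-cL^2}<c_He^{-C_HL}$ once $L$ is large. So (P) fails for every $H$ satisfying $(\star)$ and, by complementation, for every $H$ whose complement satisfies $(\star)$.

**Corollary 4.** (a) Statement (P) fails for the diamond. (b) If $H$ is connected, non-complete, and every neighborhood $H[N(v)]$ is connected, then $E(H)$ is a single triangle-class and $(\star)$ holds; so (P) fails for $H$ and for $\overline H$. (c) For $H\sim G(h,1/2)$ the conditions in (b) hold with probability tending to $1$ as $h\to\infty$, so (P) fails for almost all $H$.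

**Proof.** (a) $E(H)$ is a single triangle-class, $V(H)$ is not a clique, and the second requirement of $(\star)$ is vacuous.

(b) If $a,b\in N(v)$ are adjacent, then $va$ and $vb$ lie in the triangle $vab$ and are related. Walking along paths in the connected graph $H[N(v)]$ shows that all edges at $v$ are in one class. Adjacent vertices $v,v'$ have the edge $vv'$ in common, so their classes agree, and since $H$ is connected all edges of $H$ form one class $T$. As $H$ is connected with at least two vertices, $V(T)=V(H)$, which is not a clique. The second requirement is vacuous.

(c) For three given vertices, the probability that no other vertex is adjacent to all three is $(7/8)^{h-3}$. By the union bound, with probability at least $1-h^3(7/8)^{h-3}\to1$ every three vertices have a common neighbor. Then any two vertices have a common neighbor, so $H$ is connected. If $a,b\in N(v)$ are distinct, a common neighbor of $v,a,b$ lies in $N(v)$ and is adjacent to $a$ and $b$, so $H[N(v)]$ is connected. Finally $H$ is complete only with probability $2^{-\binom h2}\to0$. $\square$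

Sections 5 to 8 prove Theorem 3.

## 5. The graph $F$ of packed switches

Let $T$ be as in $(\star)$. Fix $w,z\in V(T)$ with $wz\notin E(H)$, and fix an edge $uv\in T$. (The pairs $\{w,z\}$ and $\{u,v\}$ may share a vertex; this does no harm.) A single edge and a single triangle both span cliques, so $T$ contains at least two triangles, and $h\ge4$. Let $M\ge2$, and let $X\subseteq[M]$ be given by Lemma 2 with $K=h$.

Choose $\alpha^0:V(H)\to\{0,\dots,h-2\}$ with $\alpha^0(w)=\alpha^0(z)=0$, the other $h-2$ vertices receiving the distinct values $1,\dots,h-2$. Choose $\alpha^1$ similarly, with $\alpha^1(u)=\alpha^1(v)=0$. Call $\{w,z\}$ the *special pair* for $\sigma=0$ and $\{u,v\}$ the special pair for $\sigma=1$.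

The vertices of $F$ are

* $\xi_1,\dots,\xi_M$ and $\eta_1,\dots,\eta_M$;
* $(0,i,q)$ for $i\in V(H)\setminus\{w,z\}$ and $q\in[(h-1)M]$;
* $(1,i,q)$ for $i\in V(H)\setminus\{u,v\}$ and $q\in[(h-1)M]$.

So $s:=|V(F)|=2M+2(h-2)(h-1)M=(2h^2-6h+6)M$, and
$$2M\le s\le2h^2M. \tag{1}$$
The *position* of $\xi_p$ and of $\eta_p$ is $p$; the position of $(\sigma,i,q)$ is $q$.

For $\sigma\in\{0,1\}$, $p\in[M]$, $x\in X$ define an injection $\varphi^\sigma_{p,x}:V(H)\to V(F)$ by
$$\varphi^0_{p,x}(w)=\xi_p,\quad\varphi^0_{p,x}(z)=\eta_p,\quad\varphi^0_{p,x}(i)=(0,i,p+\alpha^0(i)x)\ \text{ otherwise},$$
$$\varphi^1_{p,x}(u)=\xi_p,\quad\varphi^1_{p,x}(v)=\eta_p,\quad\varphi^1_{p,x}(i)=(1,i,p+\alpha^1(i)x)\ \text{ otherwise}.$$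
The positions are at most $M+(h-2)M=(h-1)M$, so these are vertices of $F$. In all cases $\varphi^\sigma_{p,x}(i)$ has position $p+\alpha^\sigma(i)x$.

The edges of $F$ are the images of the edges of $H$ under all $\varphi^0_{p,x}$, and the images of the edges of $H-uv$ under all $\varphi^1_{p,x}$. Thus each $\xi_p\eta_p$ is a switch as in Section 1, with a copy of $H$ and a copy of $H-uv$ attached for each $x\in X$. An image of a pair has both ends among the vertices $\xi_p,\eta_p$ only if the pair is special. But $wz$ is not an edge of $H$, and $uv$ is not an edge of $H-uv$. So no two of the vertices $\xi_1,\dots,\xi_M,\eta_1,\dots,\eta_M$ are adjacent, and every edge of $F$ is the image of a non-special pair.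

## 6. What the packing forces: pairs, triangles, copies of $T$

**(F1) Non-special pairs remember their block.** *If $\{i,j\}$ is a pair of vertices of $H$ that is not special for $\sigma$, then the pair $\{\varphi^\sigma_{p,x}(i),\varphi^\sigma_{p,x}(j)\}$ determines $\sigma$, $\{i,j\}$, $p$ and $x$.* This will make the costs of different blocks add up.

At least one of the two image vertices has the form $(\sigma,\cdot,\cdot)$. This gives $\sigma$. Now both $i$ and $j$ can be read off: a vertex $(\sigma,i,q)$ shows $i$, and once $\sigma$ is known, some $\xi_p$ means $w$ or $u$, and some $\eta_p$ means $z$ or $v$. As the pair is not special, $\alpha^\sigma(i)\ne\alpha^\sigma(j)$. The difference of the two positions is $(\alpha^\sigma(i)-\alpha^\sigma(j))x$, which gives $x$, and then either position gives $p$.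

Hence each edge of $F$ has a unique *label* $(\sigma,p,x)$, and the edges with label $(0,p,x)$ form $\varphi^0_{p,x}(H)$, those with label $(1,p,x)$ form $\varphi^1_{p,x}(H-uv)$. Moreover, on the vertex set of each block, $F$ has no further edges:
$$F \text{ induces } \varphi^0_{p,x}(H)\text{ on }\varphi^0_{p,x}(V(H)),\quad\text{and } \varphi^1_{p,x}(H-uv)\text{ on }\varphi^1_{p,x}(V(H)). \tag{2}$$
Indeed, the special pair is mapped to $\xi_p\eta_p$, a non-edge. If the image of a non-special pair $\{i,j\}$ is an edge of $F$, then it is the image of an edge of $H$ (of $H-uv$ if $\sigma=1$) under one of the maps, and by (F1) this map is $\varphi^\sigma_{p,x}$ and this edge is $ij$.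

**(F2) Triangles stay in one block.** *The three edges of any triangle of $F$ have the same label.* This is where Lemma 2 enters.

There are no edges among the $\xi$'s and $\eta$'s, so at least two vertices of the triangle have the form $(\sigma,\cdot,\cdot)$. There are no edges between vertices $(0,\cdot,\cdot)$ and $(1,\cdot,\cdot)$, so these have the same $\sigma$. Every edge of the triangle contains such a vertex, so all three labels have this $\sigma$. Given $\sigma$, each vertex of the triangle comes from a definite vertex of $H$; call these $i,j,k$. Each edge of the triangle is the image of an edge of $H$ between two of them, so $i,j,k$ are distinct and pairwise adjacent in $H$. At most one of them is in the special pair, since at most one vertex of the triangle is a $\xi$ or an $\eta$. So, with $\alpha=\alpha^\sigma$, the values $\alpha(i),\alpha(j),\alpha(k)$ are distinct, and we may assume $\alpha(i)<\alpha(j)<\alpha(k)$.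

Let $q_i,q_j,q_k$ be the positions, let $a=\alpha(j)-\alpha(i)$ and $b=\alpha(k)-\alpha(j)$, and let $x,y,t\in X$ be the third label coordinates of the edges coming from $ij$, $jk$, $ik$. Then
$$q_j-q_i=ax,\qquad q_k-q_j=by,\qquad q_k-q_i=(a+b)t.$$
So $ax+by=(a+b)t$ with $a,b\ge1$ and $a+b\le h-2\le K$, and Lemma 2 gives $x=y=t$. The second label coordinates agree too: for $ij$ and $ik$ they equal $q_i-\alpha(i)x$, and for $ik$ and $jk$ they equal $q_k-\alpha(k)x$.

**(F3) Every copy of $T$ contains a switch.** *If $\psi:V(T)\to V(F)$ is an injection mapping every edge of $T$ to an edge of $F$, then $\xi_p,\eta_p\in\psi(V(T))$ for some $p$.* This is what bounds the number of pair-disjoint copies, and here $(\star)$ enters.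

The three edges of a triangle of $H$ are pairwise related, so a triangle with one edge in $T$ has all its edges in $T$. Any two edges of $T$ are therefore linked by a chain of edges of $T$ in which consecutive ones lie in a common triangle with all edges in $T$. The injection $\psi$ maps each such triangle to a triangle of $F$. By (F2), all edges of $\psi(T)$ have one label $(\sigma,p,x)$. As every vertex of $V(T)$ is on an edge of $T$, the set $\psi(V(T))$ lies in the image of $\varphi^\sigma_{p,x}$. So we may put $\theta=(\varphi^\sigma_{p,x})^{-1}\circ\psi$. This is an injection $V(T)\to V(H)$ mapping edges of $T$ to edges of $H$, and to edges other than $uv$ if $\sigma=1$.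

Since $\theta$ maps triangles to triangles, $\theta(T)$ lies in a single triangle-class $T'$ of $H$, and $\theta$ is an injection $V(T)\to V(T')$ mapping edges of $T$ to edges of $T'$. By $(\star)$, $T'=T$. So $\theta$ is a bijection of $V(T)$ to itself, and $\theta(T)\subseteq T$ gives $\theta(T)=T$ by cardinality. If $\sigma=1$, then $uv\notin\theta(T)$ although $uv\in T$, a contradiction. So $\sigma=0$. As $w,z\in V(T)=\theta(V(T))$, both $\varphi^0_{p,x}(w)=\xi_p$ and $\varphi^0_{p,x}(z)=\eta_p$ lie in $\psi(V(T))$.

The second requirement in $(\star)$ is really used in (F3). If $H$ is two vertex-disjoint diamonds with edge sets $T,T'$, then an isomorphism from $T$ to $T'$ followed by $\varphi^0_{p,x}$ maps edges of $T$ to edges of $F$, and its image contains no $\xi$ or $\eta$ at all.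

## 7. The blow-up $G$: few pair-disjoint copies, large distance

Since $\varepsilon$ is fixed and $n$ is any large number, we blow up. Let $n\ge s$ and $N=\lfloor n/s\rfloor$, so $N\ge n/(2s)$. Replace each vertex $y$ of $F$ by an independent set $[y]$ of $N$ vertices, called a *cluster*, and each edge of $F$ by a complete bipartite graph between the clusters. Add $n-sN$ isolated vertices. The result is $G$. (For $n=s$ it is $F$ itself.)

**Step 1: few pair-disjoint copies.** We show that every induced copy of $H$ uses up a pair from a small supply. Call a pair of vertices of $G$ *gray* if both lie in one cluster, or if one lies in $[\xi_p]$ and the other in $[\eta_p]$ for the same $p$.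

Every induced copy of $H$ in $G$ contains a gray pair. To see this, consider the vertices playing the role of $V(T)$. Each is on an edge, so they lie in clusters. If two of them share a cluster, they form a gray pair. Otherwise, mapping each to its cluster gives an injection $\psi:V(T)\to V(F)$ that maps edges of $T$ to edges of $F$. By (F3) the copy has a vertex in $[\xi_p]$ and a vertex in $[\eta_p]$ for some $p$, and these form a gray pair.

Pair-disjoint copies contain distinct gray pairs. So any pair-disjoint family has size at most
$$s\binom N2+MN^2\le\Big(\frac s2+M\Big)N^2\le sN^2\le\frac{n^2}{s}\le\frac{n^2}{2M}, \tag{3}$$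
where we used $2M\le s$ from (1) twice, and $sN\le n$.

**Step 2: large distance.** We transfer the argument for $S_t$ to $G$ by sampling copies of $F$. Let $G'$ be an induced $H$-free graph on $V(G)$ that differs from $G$ in $D$ pairs. Choose one representative from each cluster, independently and uniformly. Two vertices in different clusters are both chosen with probability $1/N^2$, and other pairs never are. So the expected number of pairs of representatives on which $G$ and $G'$ differ is at most $D/N^2$.

Now fix any outcome. For $p\in[M]$ let $\sigma_p=1$ if the representatives of $\xi_p$ and $\eta_p$ are adjacent in $G'$, and $\sigma_p=0$ otherwise. So we read off the state of each switch in $G'$, and look at the blocks that this state does not cure. For $x\in X$ consider the representatives of the vertices in $\varphi^{\sigma_p}_{p,x}(V(H))$. The graph $G$ on the representatives is a copy of $F$, so by (2) it agrees with $H$ on all non-special pairs of this block. Suppose that $G$ and $G'$ agreed on all these non-special pairs. Then the representatives would induce $H$ in $G'$: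

* if $\sigma_p=0$, the non-special pairs are as in $H$, and the special pair, which plays $wz$, is a non-edge of $G'$ as it should be;
* if $\sigma_p=1$, the non-special pairs are as in $H$, and the special pair, which plays $uv$, is an edge of $G'$ as it should be.

This is impossible. So for each of the $M|X|$ pairs $(p,x)$ there is a non-special pair of the block $\varphi^{\sigma_p}_{p,x}(V(H))$ on whose representatives $G$ and $G'$ differ. By (F1) these pairs are distinct for distinct $(p,x)$. So every outcome has at least $M|X|$ differing pairs, the expectation is at least $M|X|$, and by (1) and Lemma 2
$$D\ge N^2M|X|\ge\frac{n^2M|X|}{4s^2}\ge\frac{|X|}{16h^4M}\,n^2\ge\frac{e^{-C\sqrt{\log M}}}{16h^4}\,n^2,\qquad C=C(h). \tag{4}$$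

## 8. Choosing $M$

By (3) and (4), we want $M$ as large as possible subject to $e^{-C\sqrt{\log M}}\ge16h^4\varepsilon$, so $\log M$ should be of order $\log^2(1/\varepsilon)$. We may assume $C\ge1$. Put $c=1/(4C^2)$, let $\varepsilon<\varepsilon_0$, where $\varepsilon_0\le(16h^4)^{-2}$ is small enough that $e^{c\log^2(1/\varepsilon_0)}\ge2$, and let
$$M=\lfloor e^{c\log^2(1/\varepsilon)}\rfloor\ge2.$$
Then $C\sqrt{\log M}\le C\sqrt c\,\log(1/\varepsilon)=\frac12\log(1/\varepsilon)$. By (4), $D\ge\varepsilon^{1/2}(16h^4)^{-1}n^2\ge\varepsilon n^2$, because $\varepsilon^{1/2}\le(16h^4)^{-1}$. So $G$ is $\varepsilon$-far from induced $H$-free.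

Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, (3) bounds any pair-disjoint family by
$$\frac{n^2}{2M}\le e^{-c\log^2(1/\varepsilon)}n^2=\varepsilon^{c\log(1/\varepsilon)}n^2,$$
which is even half of what Theorem 3 allows. This holds for all $n\ge n_0(\varepsilon):=s$. The proof of Theorem 3 is complete, and with it the disproof of (P) for the diamond. $\blacksquare$

## 9. Cliques and the paw: why $V(T)$ must not be a clique

The requirement in $(\star)$ that $V(T)$ is not a clique cannot be dropped. For $K_h$ with $h\ge3$ and for the paw, let $T$ be the class containing the triangles. It is the only class for $K_h$; for the paw the other class is one edge, against three edges in $T$. So the second requirement of $(\star)$ holds for $T$, but $V(T)$ is a clique. For $K_h$, (P) is true by Proposition 1. It is true for the paw as well.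

**Theorem 5.** Let $H$ be the paw (a triangle with a pendant edge) or its complement. If $G$ is $\varepsilon$-far from induced $H$-free, with $\varepsilon\in(0,1)$, then $G$ contains at least $(\varepsilon/24)^3n^2$ pair-disjoint induced copies of $H$.

By complementation we may assume that $H$ is the paw. Put
$$\eta=\varepsilon/24\le1/24,\qquad\gamma=\eta^2\le\eta/6,\qquad\delta=\eta^3.$$
Suppose the theorem fails for $G$. Then a maximal pair-disjoint family of induced paws has fewer than $\delta n^2$ members. Let $R$ be the set of pairs covered by its members, so $|R|\le6\delta n^2$. In this section call the pairs in $R$ *gray* and all other pairs *clean*. An induced paw with all its pairs clean would share at most one vertex with each member of the family, so by maximality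
$$\text{no induced paw of }G\text{ has all its pairs clean.}\tag{$*$}$$

As in Proposition 1 we wish to edit $G$ cheaply, but editing gray pairs only is not enough, since it may create new paws. Instead we aim at a specific kind of paw-free graph: a disjoint union, with no edges between the pieces, of isolated vertices, complete multipartite graphs and a triangle-free graph. Such a graph contains no induced paw. Indeed, the paw is connected, so it would lie in one piece. It contains a triangle, so the piece would be complete multipartite. But the paw contains an induced $K_2+K_1$ (the pendant vertex together with the two triangle vertices not adjacent to it), whereas in a complete multipartite graph non-adjacency is transitive, so no vertex misses both ends of an edge.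

If there were no gray pairs, we could take any triangle $abc$ and let $U$ be the set of vertices with a neighbor in $\{a,b,c\}$. Claims 1 and 2 below would show that $U$ sends no edges to the rest and that $G[U]$ is complete multipartite. With gray pairs present, each triangle that we treat costs us the vertices in gray pairs with $a$, $b$ or $c$, and so we can afford only few triangles. This is why Step 1 treats a triangle only when one of its vertices has large degree.

**Step 0: discard vertices in many gray pairs.** Let $B$ be the set of vertices in more than $\gamma n$ gray pairs. Counting incidences, $\gamma n|B|\le2|R|\le12\delta n^2$, so $|B|\le12\delta n/\gamma=12\eta n$. Put $Z_0=V(G)\setminus B$.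

**Step 1: peel off neighborhoods of clean triangles.** The purpose is to split $Z_0$ into sets $U_i$ that will become complete multipartite, and a rest that will become triangle-free. Given $Z_i$, suppose there is a triangle $abc$ of $G$ in $Z_i$ with three clean edges, one of whose vertices has at least $\eta n$ neighbors in $Z_i$. Let $E_i$ be the set of vertices of $Z_i$ that are in a gray pair with $a$, $b$ or $c$. As $a,b,c\notin B$, we have $|E_i|\le3\gamma n$; and $a,b,c\notin E_i$ because the pairs $ab,bc,ca$ are clean. Let $U_i$ be the set of vertices of $Z_i\setminus E_i$ with a neighbor in $\{a,b,c\}$, so $a,b,c\in U_i$. Let $Z_{i+1}=Z_i\setminus(E_i\cup U_i)$, and repeat. Let $Z_k$ be the set at which the procedure stops.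

The vertex of large degree shows that $|U_i|\ge\eta n-3\gamma n\ge\eta n/2$. The $U_i$ are disjoint, so there are at most $2/\eta$ steps, and $\sum_i|E_i|\le(2/\eta)\cdot3\gamma n=6\eta n$.

Fix $i$, and let $abc$ be its triangle. All pairs formed by one of $a,b,c$ and another vertex of $Z_i\setminus E_i$ are clean. Every $d\in U_i\setminus\{a,b,c\}$ is adjacent to at least two of $a,b,c$: it is adjacent to at least one, and if it were adjacent to exactly one, $\{a,b,c,d\}$ would be a clean induced paw.

*Claim 1. Clean pairs between $U_i$ and $Z_{i+1}$ are non-edges.* Let $dz$ be a clean edge with $d\in U_i$ and $z\in Z_{i+1}$. The vertex $z$ is in neither $E_i$ nor $U_i$, so it is non-adjacent to $a,b,c$ and forms clean pairs with them. Hence $d\notin\{a,b,c\}$, and $d$ is adjacent to two of $a,b,c$, say to $a$ and $b$. Then $a,b,d$ form a triangle, and $z$ is adjacent to $d$ only. So $\{a,b,d,z\}$ is a clean induced paw, contradicting $(*)$.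

*Claim 2. There are no $x,y,z\in U_i$, pairwise clean, with $xz$ an edge and $xy$, $yz$ non-edges.* Suppose there are. We distinguish cases and contradict $(*)$ in each; all pairs that occur are clean, either by assumption or because one end is in $\{a,b,c\}$.

Suppose first that $y\in\{a,b,c\}$, say $y=a$. Then $x,z$ are not adjacent to $a$, so they are not $b$ or $c$; thus they lie outside $\{a,b,c\}$. Each is adjacent to at least two of $a,b,c$ but not to $a$, so both are adjacent to $b$. Now $b,x,z$ form a triangle, and $a$ is adjacent to $b$ but not to $x,z$: a clean paw.

Suppose next that one of $x,z$ is in $\{a,b,c\}$ and $y$ is not; by symmetry say $x=a$. As $y$ is not adjacent to $a$, it is adjacent to $b$ and $c$. As $z$ is not adjacent to $y$, we have $z\notin\{b,c\}$, so $z\notin\{a,b,c\}$. Being adjacent to at least two of $a,b,c$, $z$ is adjacent to $b$ or $c$, say to $b$. Now $a,b,z$ form a triangle, because $az=xz$ is an edge, and $y$ is adjacent to $b$ but not to $a,z$: a clean paw.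

Suppose finally that $x,y,z\notin\{a,b,c\}$. Each is adjacent to at least two of $a,b,c$, so $x$ and $z$ have a common neighbor in $\{a,b,c\}$. If such a common neighbor $t$ is adjacent to $y$, then $t,x,z$ form a triangle and $y$ is adjacent to $t$ but not to $x,z$: a clean paw. So $y$ is non-adjacent to all common neighbors of $x,z$ in $\{a,b,c\}$. As $y$ misses at most one of $a,b,c$, there is exactly one such common neighbor, say $a$, and $y$ is adjacent to $b$ and $c$. Two subsets of $\{a,b,c\}$ of size at least two that meet only in $a$ must be $\{a,b\}$ and $\{a,c\}$. By the symmetry between $b$ and $c$, say $x$ is adjacent to exactly $a,c$ and $z$ to exactly $a,b$. Now $b,c,y$ form a triangle, and $x$ is adjacent to $c$ but not to $b,y$: a clean paw. This proves Claim 2.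

**Step 2: find the parts inside each $U_i$.** Let $J_i$ be the complement of $G[U_i]$. Claim 2 says that $J_i$ has no induced path on three vertices with all pairs clean (the center being $y$). If all pairs were clean, $J_i$ would be a disjoint union of cliques, and these would be the parts. We extract the large ones greedily.

Start with $W=U_i$. While some $v\in W$ has at least $\eta n$ $J_i$-neighbors in $W$, let $E(v)$ be the set of vertices of $W$ in a gray pair with $v$, and let
$$Q=\{v\}\cup\big((N_{J_i}(v)\cap W)\setminus E(v)\big).$$
As $v\notin B$, $|E(v)|\le\gamma n$, so $|Q|\ge\eta n-\gamma n\ge\eta n/2$. The two properties of $Q$ that we need are as follows.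

* Clean pairs inside $Q$ are $J_i$-edges. For pairs containing $v$ this is the definition. If $x,y\in Q\setminus\{v\}$ formed a clean $J_i$-non-edge, then $x,v,y$ would be a clean induced path in $J_i$ with center $v$.
* Clean pairs between $Q$ and $W\setminus(Q\cup E(v))$ are $J_i$-non-edges. Let $y\in W\setminus(Q\cup E(v))$. Then $y$ is not a $J_i$-neighbor of $v$, and $vy$ is clean. If $x\in Q\setminus\{v\}$ and $xy$ were a clean $J_i$-edge, then $v,x,y$ would be a clean induced path in $J_i$ with center $x$.

Remove $Q\cup E(v)$ from $W$ and continue. Let $W_i$ be the final $W$; every vertex of $W_i$ has fewer than $\eta n$ $J_i$-neighbors in $W_i$. The sets $Q$ are disjoint over all rounds and all $i$. So there are at most $2/\eta$ rounds altogether, and the sets $E(v)$ have total size at most $2\gamma n/\eta=2\eta n$. Each $U_i$ is now the disjoint union of its sets $Q$, its sets $E(v)$, and $W_i$.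

**Step 3: edit, and count the changes.** Make the following changes to $G$.

1. Isolate all vertices of $B$, of all $E_i$, and of all $E(v)$. These are at most $(12+6+2)\eta n=20\eta n$ vertices, so at most $20\eta n^2$ pairs change.
2. On the remaining vertices of each $U_i$, make a complete multipartite graph whose parts are the sets $Q$ and the single vertices of $W_i$: pairs inside a set $Q$ become non-edges, and pairs in different parts become edges. Recall that $J_i$-edges are non-edges of $G$. By the first property of $Q$, only gray pairs change inside $Q$. When $Q$ is chosen, every later set $Q'$ and also $W_i$ lies in $W\setminus(Q\cup E(v))$. So by the second property only gray pairs change between $Q$ and $Q'$, or between $Q$ and $W_i$. Inside $W_i$ the changed pairs are $J_i$-edges, and there are at most $\eta n|W_i|\le\eta n|U_i|$ of them.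
3. For each $i$, delete all edges between remaining vertices of $U_i$ and of $Z_{i+1}$. By Claim 1, only gray pairs change. As $U_j\subseteq Z_{i+1}$ for $j>i$ and $Z_k\subseteq Z_{i+1}$, this removes all edges between different $U_i$, and between $U_i$ and $Z_k$.
4. In $Z_k$, delete all gray edges, and all edges incident to vertices of degree less than $\eta n$ in $G[Z_k]$. Apart from gray pairs, at most $\eta n|Z_k|$ pairs change.

The sets $U_i$ and $Z_k$ are disjoint, so the non-gray changes in items 2 and 4 total at most $\eta n^2$. Gray changes in items 2 to 4 number at most $|R|$. So the total number of changes is at most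
$$20\eta n^2+\eta n^2+|R|\le21\eta n^2+6\eta^3n^2<24\eta n^2=\varepsilon n^2.$$

**Step 4: the new graph is paw-free.** A triangle in $Z_k$ in the new graph would be a triangle of $G$ in $Z_k$ with three clean edges, all of whose vertices have degree at least $\eta n$ in $G[Z_k]$. But then Step 1 would not have stopped at $Z_k$. So the new graph is triangle-free on $Z_k$. It is therefore a disjoint union, with no edges between the pieces, of isolated vertices, complete multipartite graphs, and a triangle-free graph, and contains no induced paw, as we saw before Step 0. We reached it with fewer than $\varepsilon n^2$ changes, which contradicts the assumption that $G$ is $\varepsilon$-far from induced $H$-free. This proves Theorem 5. $\square$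

So (P) is false whenever $H$ or $\overline H$ satisfies $(\star)$, and true for $K_h$, $\overline{K_h}$, the paw and its complement. These results do not classify all $H$; for instance, they do not settle $C_4$ or the claw.
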